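\title{Saving colors in bicolorings of doubled Steiner triple systems}

\begin{abstract}
A bicoloring of a Steiner triple system is a coloring of its points in which every block receives exactly two colors. A system of order $2^h-1$ obtained from the system of order $3$ by repeated doubling plus one constructions has a bicoloring with $h$ colors, the largest possible number, and it has been conjectured that it has none with fewer. We show that this holds for all such systems if and only if $h\le 10$. For every $h\ge 11$ we construct a system of this kind with an $(h-1)$-bicoloring, and the difference between the upper and the lower chromatic number is unbounded on the class. Both directions rest on counting the edges of the last one-factorization by color.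
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A \emph{Steiner triple system} $STS(v)$ is a pair $(X,\mathcal B)$, where $X$ is a set of $v$ points and $\mathcal B$ is a family of $3$-element subsets of $X$, the \emph{blocks}, such that any two distinct points lie together in exactly one block. A \emph{$k$-coloring} is a surjective map from $X$ onto a set of $k$ colors, and it is a \emph{$k$-bicoloring} if the points of every block receive exactly two distinct colors. Two patterns are thus forbidden. A block may not be monochromatic, which is an obstacle to using few colors, and it may not have three colors, which is an obstacle to using many. For a system $S$ that has a bicoloring, the \emph{lower chromatic number} $\chi(S)$ and the \emph{upper chromatic number} $\bar\chi(S)$ are the least and the largest $k$ for which $S$ has a $k$-bicoloring.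

A \emph{one-factorization} of a complete graph is a partition of its edges into perfect matchings, the \emph{factors}. Let $S'=(X',\mathcal B')$ be an $STS(v)$, let $X''$ be a set of $v+1$ new points, and let $(F_x)_{x\in X'}$ be a one-factorization of the complete graph on $X''$ whose $v$ factors are indexed by the points of $X'$. The blocks of $S'$ together with all triples $\{x,y,z\}$ with $x\in X'$ and $yz\in F_x$ form an $STS(2v+1)$ on $X'\cup X''$. This is the \emph{doubling plus one construction}; we call the new system a \emph{doubling} of $S'$ and $X''$ its \emph{new layer}. For $h\ge2$ let $\mathcal D_h$ be the class of all systems of order $2^h-1$ obtained from $STS(3)$ by $h-2$ successive doublings. A system of order $2^k-1$ always has a doubling: identify $X''$ with $\mathbb F_2^k$ and take the factors $\{\{y,y+a\}:y\in\mathbb F_2^k\}$, $a\neq0$.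

The class $\mathcal D_h$ arises when one asks for many colors. We quote the following known result without proof; it is the only result on bicolorings that we use.

\begin{theorem}\label{thm:known}
Let $S$ be an $STS(v)$ with $v\le 2^h-1$ that has a bicoloring. Then $\bar\chi(S)\le h$, and in any $k$-bicoloring with class sizes $n_1\le\dots\le n_k$ one has $n_i\ge2^{i-1}$. If $\bar\chi(S)=h$, then $v=2^h-1$, every $h$-bicoloring has class sizes $2^0,2^1,\dots,2^{h-1}$, and $S\in\mathcal D_h$.
\end{theorem}

\begin{lemma}\label{lem:new}
Let $S$ be a doubling of $S'$. Every $k$-bicoloring of $S'$ extends to a $(k+1)$-bicoloring of $S$ in which the new layer is a color class. Every $S\in\mathcal D_h$ has $\bar\chi(S)=h$.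
\end{lemma}

\begin{proof}
Give all of $X''$ one new color. In a new block $\{x,y,z\}$ the points $y,z$ have the new color and $x$ does not. Since $STS(3)$ has a $2$-bicoloring, every $S\in\mathcal D_h$ has an $h$-bicoloring, and $\bar\chi(S)\le h$ by Theorem~\ref{thm:known}.
\end{proof}

So $\mathcal D_h$ consists exactly of the systems of order at most $2^h-1$ with $\bar\chi=h$. What is $\chi$ on this class? For the single block $STS(3)$ every bicoloring has two colors. For a doubling $S$ of a system $S'\in\mathcal D_{h-1}$ with $\chi(S')=h-1$, a bicoloring with fewer than $h$ colors must color the new layer with old colors only, while the old color classes have the rigid sizes $1,2,4,\dots,2^{h-2}$. Counting edges then gives quadratic equations in the class sizes, and for small $h$ they have no solution; Example~\ref{ex:two} does this for $h=3$. It is known that $\chi=\bar\chi=h$ on $\mathcal D_h$ for $h<10$, and one is led to the following conjecture, which we take from \cite{source}.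

\begin{quote}
\textbf{Conjecture.} For every $h\ge2$ and every $S\in\mathcal D_h$ one has $\chi(S)=\bar\chi(S)=h$.
\end{quote}

The conjecture is false, and the first failure occurs at $h=11$.

\begin{theorem}\label{thm:main}
\leavevmode
\begin{itemize}
\item[(A)] For every $h\ge11$ there is $S\in\mathcal D_h$ with $\chi(S)\le h-1<h=\bar\chi(S)$. More strongly, for all $r\ge0$ and $h\ge6r+5$ there is $S\in\mathcal D_h$ that has a $k$-bicoloring for every $k$ with $h-r\le k\le h$. Hence $\bar\chi-\chi$ is unbounded on these systems.
\item[(B)] If $2\le h\le10$, then every $S\in\mathcal D_h$ has $\chi(S)=\bar\chi(S)=h$. Consequently $\chi(S)\ge10$ for all $S\in\mathcal D_h$ with $h\ge10$, and for $h=11$ the least possible value of $\chi$ is exactly $10$.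
\end{itemize}
\end{theorem}

By (A), the gap $\bar\chi-\chi$ is at least $\lfloor(h-5)/6\rfloor$ for a suitable member of $\mathcal D_h$. Part (B) reproves the known cases $h<10$ and settles $h=10$.

The reason for the failure is that the counting equations are homogeneous. If the new layer avoids the smallest colors, these colors impose only a parity condition, and what remains is a system in the sizes $q,2q,4q,\dots$ of the larger classes that is invariant under scaling. A rational solution therefore becomes an even integral solution once $q$, and with it $h$, is large enough. Section~\ref{sec:count} derives the equations. Section~\ref{sec:detach} shows that the double of an integral solution is always realized by a one-factorization, and Section~\ref{sec:save} exhibits a solution and proves (A). Sections~\ref{sec:reduce} and~\ref{sec:cases} show that there is no solution small enough to occur for $h\le10$, and Section~\ref{sec:threshold} deduces (B).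

\section{Counting edges by color}\label{sec:count}

Let $S$ be a doubling of an $STS(v)$ $S'$, and color the points of $S$. Consider a new block $\{x,y,z\}$, where $yz\in F_x$ and $x$ has color $i$. It has exactly two colors if and only if
\begin{equation}\label{eq:rule}
\text{exactly one of $y,z$ has color $i$, \quad or \quad $y,z$ have a common color $j\ne i$.}
\end{equation}
Thus an edge between two different colors $i,j$ of the new layer can only lie in a factor indexed by a point of color $i$ or $j$. Recording how these edges are shared between the two colors leads to the following notion.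

\begin{definition}\label{def:scheme}
A \emph{scheme} on a finite set $I$ is a triple $(w,m,p)$ consisting of positive integers $w_i$, nonnegative integers $m_i$ $(i\in I)$ and integers $p_{ij}$ $(i,j\in I$, $i\ne j)$ such that for all $i\neq j$
\begin{align}
p_{ij}+p_{ji}&=m_im_j,\tag{C1}\label{C1}\\
\textstyle\sum_{l\ne i}p_{il}&=w_im_i,\tag{C2}\label{C2}\\
0\le p_{ij}&\le w_im_j.\tag{C3}\label{C3}
\end{align}
\end{definition}

If $(w,m,p)$ is a scheme and $\mu$ is a positive integer, then $(\mu w,\mu m,\mu^2p)$ is a scheme, since all three conditions are homogeneous of degree two.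

\begin{lemma}\label{lem:necessary}
Let $\phi$ be a bicoloring of a doubling $S$ of $S'$ such that every color occurs on $X'$. Let $I$ be the set of colors, and let $w_i$ and $m_i$ be the numbers of points of color $i$ in $X'$ and in $X''$. Then there is $p$ such that $(w,m,p)$ is a scheme on $I$. If some $m_i$ is zero, then all $m_j$ are even.
\end{lemma}

\begin{proof}
Let $p_{ij}$ be the number of edges between colors $i$ and $j$ on $X''$ that lie in factors $F_x$ with $x$ of color $i$. Each of the $m_im_j$ edges between the two colors lies in one factor $F_x$, and $x$ has color $i$ or $j$ by \eqref{eq:rule}; this is \eqref{C1}. If $x$ has color $i$, then $F_x$ matches each of the $m_i$ points of color $i$ to a point of another color, which gives \eqref{C2}, and $F_x$ has at most $m_j$ edges meeting color $j$, which gives \eqref{C3}. If $m_i=0$, take $x\in X'$ of color $i$. By \eqref{eq:rule} all edges of $F_x$ are monochromatic, so $F_x$ pairs up the points of each color.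
\end{proof}

The new layer cannot use a single old color $i$: then $p_{il}=0$ for all $l$ by \eqref{C3}, against \eqref{C2}. The case of two colors can be solved completely, and it shows both halves of the argument.

\begin{example}\label{ex:two}
Suppose that only the old colors $1$ and $2$ occur on $X''$. By \eqref{C3} and \eqref{C2}, $p_{12}=w_1m_1$ and $p_{21}=w_2m_2$. Now \eqref{C3} gives $m_1\le m_2$ and $m_2\le m_1$, and \eqref{C1} gives
\[
m_1=m_2=w_1+w_2,\qquad v+1=2(w_1+w_2).
\]
Conversely, let $S'$ have a bicoloring with two classes of sizes $w_1,w_2$ such that $m=w_1+w_2$ is even and $v+1=2m$. Split $X''$ into sets $Y_1,Y_2$ of size $m$. The complete bipartite graph between them is a union of $m$ perfect matchings; assign these to the $m$ points of colors $1$ and $2$. To each of the other $m-1$ points assign the union of one factor of the complete graph on $Y_1$ and one factor of the complete graph on $Y_2$, using one-factorizations of these graphs of even order $m$. By \eqref{eq:rule}, coloring $Y_i$ with color $i$ extends the bicoloring, and no new color is spent. So the counts, together with parity,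 decide the matter.

If $v+1=2^k$ and the $w_i$ are distinct powers of $2$, then $w_1+w_2$ is not a power of $2$, and two colors cannot suffice. For $k=2$ there are only two old colors, so every bicoloring of a member of $\mathcal D_3$ has three colors.
\end{example}

With more colors the one-factorization can no longer be written down by inspection, and the equations can no longer be solved in a line. The next section deals with the first point.

\section{From counts to one-factorizations}\label{sec:detach}

A scheme gives only totals. To build a one-factorization from it we pass first from totals to counts for each single factor, and then from these counts to actual matchings. Both steps distribute integral totals as evenly as possible, and both use the same tool.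

\begin{lemma}[rounding]\label{lem:round}
Let $A$ be a nonnegative real matrix with integral row and column sums. There is an integral matrix with the same row and column sums in which each entry is the floor or the ceiling of the corresponding entry of $A$.
\end{lemma}

\begin{proof}
Subtracting the integer parts, we may assume that all entries lie in $[0,1)$. Form a network with an arc from a source to each row, with the row sum as capacity, an arc of capacity $1$ from row $x$ to column $y$ whenever $A_{xy}>0$, and an arc from each column to a sink, with the column sum as capacity. The matrix $A$ is a flow that saturates all arcs at the source and at the sink. By the integrality theorem of Ford and Fulkerson, a network with integral capacities has an integral maximum flow. It has the same value, so it saturates the same arcs, and it is the required $0$--$1$ matrix.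
\end{proof}

Suppose that the points of $X''$ are divided into groups $Y_c$. Contracting each group to a vertex turns a factor $F_x$ into a multigraph $G_x$ with loops, in which $c$ has degree $|Y_c|$. The next lemma says that the obvious conditions on the family $(G_x)$ suffice to reverse the contraction. In a multigraph a loop adds $2$ to the degree.

\begin{lemma}[detachment]\label{lem:detach}
Let $C$ be a finite set, let $n_c\ge1$ $(c\in C)$ be integers with $\sum_cn_c=v+1$, and let $(G_x)_{x\in X'}$, $|X'|=v$, be multigraphs on $C$ such that
\begin{itemize}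
\item[(a)] $\deg_{G_x}(c)=n_c$ for all $x$ and $c$;
\item[(b)] in all $G_x$ together there are $n_cn_d$ edges $cd$ for $c\neq d$, and $\binom{n_c}2$ loops at $c$.
\end{itemize}
Let $Y_c$ $(c\in C)$ be disjoint sets with $|Y_c|=n_c$. Then the complete graph on $\bigcup_cY_c$ has a one-factorization $(F_x)_{x\in X'}$ such that the number of edges of $F_x$ between $Y_c$ and $Y_d$ is the number of edges $cd$ of $G_x$, and the number of edges of $F_x$ inside $Y_c$ is the number of loops of $G_x$ at $c$.
\end{lemma}

\begin{proof}
Call $n_c$ the multiplicity of $c$. If all multiplicities are $1$, then by (b) there are no loops and each pair $cd$ occurs once, and by (a) each $G_x$ is a perfect matching; we are done. Otherwise let $n_c\ge2$. We split $c$ into a vertex $c'$ of multiplicity $n_c-1$ and a vertex $c''$ of multiplicity $1$ by moving, in each $G_x$, one edge-end from $c$ to $c''$. This preserves (a) whatever ends are moved. The difficulty is (b): the vertex $c''$ must receive exactly its share of each type of edge.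

Let $g_x(d)$ be the number of edges $cd$ and $l_x$ the number of loops at $c$ in $G_x$. Consider the matrix with rows $x\in X'$, with a column for each $d\in C\setminus\{c\}$ with entries $g_x(d)/n_c$, and with a column ``loop'' with entries $2l_x/n_c$. The row sums are $1$ by (a), and the column sums are $n_d$ and $n_c-1$ by (b). Lemma~\ref{lem:round} gives a $0$--$1$ matrix with the same sums that vanishes where the original does. It selects for each $x$ a type of edge-end that is present at $c$ in $G_x$; type $d$ is selected $n_d$ times and type ``loop'' $n_c-1$ times. Move one end of the selected type to $c''$; a loop then becomes an edge $c'c''$. In total there are now $n_d$ edges $c''d$, $(n_c-1)n_d$ edges $c'd$, $n_c-1$ edges $c'c''$, no loops at $c''$, and $\binom{n_c}2-(n_c-1)=\binom{n_c-1}2$ loops at $c'$. So (b) holds again. Repeat until all multiplicities are $1$. Merging the vertices that came from $c$, for each $c$, gives back $G_x$, and this is the assertion on the edge counts.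
\end{proof}

\begin{example}
Let $C=\{c,d\}$, $n_c=3$, $n_d=1$, and let each of $G_1,G_2,G_3$ consist of a loop at $c$ and an edge $cd$. Each row of the matrix is $(\frac13,\frac23)$ and the column sums are $1,2$. Selecting the edge in $G_1$ and the loop in $G_2,G_3$ gives $G_1=\{c'c',c''d\}$ and $G_2=G_3=\{c'c'',c'd\}$. To split $c'$ into $y,z$, the three types $d$, $c''$, ``loop'' must each be selected once, and the result is $\{yz,c''d\}$, $\{yc'',zd\}$, $\{zc'',yd\}$, the one-factorization of $K_4$.
\end{example}

It remains to produce the graphs $G_x$ from a scheme. If $x$ has color $i$, then by \eqref{eq:rule} the graph $G_x$ should have some number $f_j$ of edges $ij$ for each $j\ne i$, and the remaining degree at $j$ must be filled with loops. So $|Y_j|-f_j$ has to be even, a condition that rounding does not respect. We avoid it by rounding at half scale and doubling afterward.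

\begin{lemma}[realization]\label{lem:realize}
Let $(w,m,p)$ be a scheme on $\{1,\dots,n\}$ with all $m_i\ge1$. Let $S'$ be an $STS(v)$ on $X'$ with $v+1=2\sum_im_i$, and let $Z_1,\dots,Z_n$ be disjoint subsets of $X'$ with $|Z_i|=2w_i$. Then there is a doubling $S$ of $S'$, with new layer $Y_1\cup\dots\cup Y_n$ and $|Y_i|=2m_i$, with the following property: every bicoloring of $S'$ in which $Z_1,\dots,Z_n$ are color classes extends to a bicoloring of $S$ by giving $Y_i$ the color of $Z_i$.
\end{lemma}

\begin{proof}
Fix $i$ and consider the matrix with $2w_i$ rows $x\in Z_i$ and columns $j\ne i$ in which every row equals $(p_{ij}/w_i)_{j}$. The row sums are $m_i$ by \eqref{C2}, the column sums are $2p_{ij}$, and the entries in column $j$ lie in $[0,m_j]$ by \eqref{C3}. By Lemma~\ref{lem:round} there are integers $g^x_j$ with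
\[
0\le g^x_j\le m_j,\qquad \sum_{j\ne i}g^x_j=m_i,\qquad\sum_{x\in Z_i}g^x_j=2p_{ij}.
\]
Define multigraphs $G_x$ on $\{1,\dots,n\}$. For $x\in Z_i$, let $G_x$ have $2g^x_j$ edges $ij$ and $m_j-g^x_j$ loops at $j$ for each $j\neq i$, and no loop at $i$. For $x$ in $X_0=X'\setminus\bigcup_iZ_i$, let $G_x$ have $m_j$ loops at each $j$. With $n_j=2m_j$, every $G_x$ has degree $n_j$ at $j$, so (a) of Lemma~\ref{lem:detach} holds. The total number of edges $ij$ is $4p_{ij}+4p_{ji}=n_in_j$ by \eqref{C1}. The total degree at $j$ is $vn_j$, of which $n_j(v+1-n_j)$ comes from edges that are not loops, so the number of loops at $j$ is $\frac12n_j(n_j-1)$. Thus (b) holds, and Lemma~\ref{lem:detach} gives a one-factorization $(F_x)$ and hence $S$.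

Take a bicoloring of $S'$ as in the statement and extend it. If $x\in Z_i$, each edge of $F_x$ joins $Y_i$ to some $Y_j$ or lies inside some $Y_j$, with $j\ne i$. If $x\in X_0$, each edge of $F_x$ lies inside some $Y_j$, and $x$ does not have the color of $Z_j$ because $Z_j$ is a full color class. In both cases \eqref{eq:rule} holds.
\end{proof}

The system $S$ does not depend on the colors on $X_0$. This is what will allow us to save colors repeatedly.

\section{Saving a color}\label{sec:save}

We need a scheme in which the $w_i$ are consecutive powers of $2$ and $\sum m_i$ is the next power of $2$. Here is one with five colors: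
\[
w=(16,32,64,128,256),\qquad m=(30,31,71,125,255),\qquad\textstyle\sum_im_i=512,
\]
with $p_{ij}$ in row $i$ and column $j$ of the left array; the right array shows the bounds $w_im_j$.
\[
\begin{array}{ccccc}
-&155&210&115&0\\
775&-&217&0&0\\
1920&1984&-&385&255\\
3635&3875&8490&-&0\\
7650&7905&17850&31875&-
\end{array}
\qquad\left|\qquad
\begin{array}{ccccc}
-&496&1136&2000&4080\\
960&-&2272&4000&8160\\
1920&1984&-&8000&16320\\
3840&3968&9088&-&32640\\
7680&7936&18176&32000&-
\end{array}\right.
\]
Comparing the arrays entry by entry gives \eqref{C3}. The row sums of $p$ are $480=16\cdot30$, $992=32\cdot31$, $4544=64\cdot71$, $16000=128\cdot125$ and $65280=256\cdot255$, which is \eqref{C2}. The sums $p_{ij}+p_{ji}$ for $ij=12$, $13$, $14$, $15$, $23$, $24$, $25$, $34$, $35$, $45$ are $930$, $2130$, $3750$, $7650$, $2201$, $3875$, $7905$, $8875$, $18105$, $31875$, and these are the products $m_im_j$; this is \eqref{C1}.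

\begin{proposition}[saving step]\label{prop:save}
Let $c\ge5$, let $S_0$ be any $STS(2^c-1)$, and let $S'$ be obtained from $S_0$ by five successive doublings. Then there is a doubling $S$ of $S'$ such that every $k$-bicoloring of $S_0$ extends to a $(k+5)$-bicoloring of $S$.
\end{proposition}

\begin{proof}
Let $Z_1,\dots,Z_5$ be the five new layers, so $|Z_i|=2^{c+i-1}$ and $S'$ has order $2^{c+5}-1$. Put $\mu=2^{c-5}$, which is an integer because $c\ge5$. Since $w_i=2^{i+3}$, we have $2\mu w_i=|Z_i|$, and $2\mu\cdot512=2^{c+5}$. Let $S$ be given by Lemma~\ref{lem:realize} for the scheme $(\mu w,\mu m,\mu^2p)$. By Lemma~\ref{lem:new}, applied five times, a $k$-bicoloring of $S_0$ extends to a $(k+5)$-bicoloring of $S'$ in which $Z_1,\dots,Z_5$ are color classes, and this extends to $S$ without a new color.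
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(A)]
We show by induction on $r$ that some $T_r\in\mathcal D_{6r+5}$ has a $k$-bicoloring for every $k$ with $5r+5\le k\le6r+5$. For $T_0$ take any member of $\mathcal D_5$. Given $T_r$, perform five arbitrary doublings and then the doubling of Proposition~\ref{prop:save} with $c=6r+5$, and call the result $T_{r+1}$. A $k$-bicoloring of $T_r$ extends to a $(k+5)$-bicoloring of $T_{r+1}$ by the proposition and to a $(k+6)$-bicoloring by Lemma~\ref{lem:new}. These numbers cover the range from $5(r+1)+5$ to $6(r+1)+5$.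

For $h\ge6r+5$ let $S$ arise from $T_r$ by $h-(6r+5)$ arbitrary doublings. By Lemma~\ref{lem:new} it has a $k$-bicoloring for $h-r\le k\le h$, and $\bar\chi(S)=h$. The case $r=1$ is the first statement, and $\bar\chi(S)-\chi(S)\ge r$ gives the last.
\end{proof}

For $h=11$ we have $c=5$ and $\mu=1$, and the $10$-bicoloring of the system $T_1$ of order $2047$ has the class sizes $1,2,4,8,16$ on $T_0$ and $2(w_i+m_i)=92,126,270,506,1022$. For $c=4$ the layers have the sizes $w_i$ themselves, but some $m_i$ are odd while the colors of $S_0$ are absent from the new layer, which Lemma~\ref{lem:necessary} forbids. Part (B) shows that no other choice of numbers repairs this.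

\section{Reduction to a Diophantine system}\label{sec:reduce}

Part (B) will follow from Lemma~\ref{lem:necessary} and the following arithmetic statement, whose proof occupies this section and the next.

\begin{proposition}\label{prop:noscheme}
Let $2\le k\le9$. There is no scheme $(w,m,p)$ on $\{1,\dots,k\}$ such that $w_i=2^{i-1}$ for all $i$, $\sum_im_i=2^k$, and all $m_i$ are even in case $m_1=0$.
\end{proposition}

Suppose that such a scheme exists. There are too many unknowns $p_{ij}$ for a direct search, so we eliminate them. In the scheme of Section~\ref{sec:save} the numbers $m_j$, apart from the first, are close to $w_j$, and the differences are the right variables. Put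
\[
e_j=w_j-m_j,\qquad E_t=\sum_{j>t}e_j,\qquad N_t=\sum_{j>t}\max(0,-e_j),\qquad M_t=\sum_{i\le t}m_i .
\]
Since $\sum_{i\ge j}w_i=2^k-w_j$, we have $\sum_{i\ge j}m_i=2^k-w_j-E_{j-1}$, that is,
\begin{equation}\label{eq:M}
M_{j-1}=w_j+E_{j-1}.
\end{equation}

\subsection*{Edges across a cut}
Fix $t$ and let $\Phi_t=\sum_{i\le t<j}p_{ij}$; in the setting of Lemma~\ref{lem:necessary}, this counts the edges between a color $i\le t$ and a color $j>t$ that are carried by the smaller color. This number can be computed from $w$ and $m$ alone, and it can be bounded below. For each $j$, conditions \eqref{C1}, \eqref{C2} and \eqref{eq:M} give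
\[
\sum_{i<j}p_{ij}-\sum_{l>j}p_{jl}=m_jM_{j-1}-\sum_{i<j}p_{ji}-\sum_{l>j}p_{jl}=m_j(M_{j-1}-w_j)=m_jE_{j-1}.
\]
When we sum over $j>t$, the terms with both indices above $t$ cancel, so $\Phi_t=\sum_{j>t}m_jE_{j-1}$. On the other hand $p_{ij}=m_im_j-p_{ji}\ge m_i(m_j-w_j)=-m_ie_j$ by \eqref{C1} and \eqref{C3}, and $p_{ij}\ge0$. Hence
\begin{equation}\label{eq:cut}
\sum_{j>t}(w_j-e_j)E_{j-1}=\Phi_t\ge M_tN_t=(w_{t+1}+E_t)N_t\qquad(1\le t<k).
\end{equation}

\subsection*{The lowest cut}
Let $a$ be the least index with $m_a>0$. As noted before Example~\ref{ex:two}, some other $m_j$ is positive; let $b>a$ be the least such index. At the cut $t=b-1$ only color $a$ lies below, and $\Phi_t$ is known exactly. Indeed, $p_{ij}=0$ if $m_i=0$ by \eqref{C2} and if $m_j=0$ by \eqref{C3}, so $\Phi_{b-1}=\sum_{j\ne a}p_{aj}=w_am_a$, while $M_{b-1}=m_a$. Write $E=E_{b-1}$, $N=N_{b-1}$ and $Q=E^2+\sum_{i\ge b}e_i^2$. We draw three conclusions.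

First, \eqref{eq:cut} gives $N\le w_a$. Second, $m_am_b=p_{ab}+p_{ba}\le w_am_b+w_bm_b$ by \eqref{C3} and \eqref{C2}, so $m_a\le w_a+w_b$; as $m_a=w_b+E$ by \eqref{eq:M}, we get $E\le w_a$. Third, we expand the equation $\sum_{j\ge b}(w_j-e_j)E_{j-1}=w_a(w_b+E)$. Exchanging the order of summation,
\[
\sum_{j\ge b}w_jE_{j-1}=\sum_{i\ge b}e_i\sum_{j=b}^iw_j=\sum_{i\ge b}e_i(2w_i-w_b),\qquad
\sum_{j\ge b}e_jE_{j-1}=\sum_{b\le j\le i}e_je_i=\frac Q2,
\]
and therefore $\sum_{i\ge b}(2w_i-w_b-w_a)e_i=w_aw_b+Q/2$.

\subsection*{Normalization}
Shift the indices by $a-1$, so that $a$ becomes $1$, the last index becomes $n=k-a+1$, and $w_i=2^{i-1}q$ with $q=2^{a-1}$. We keep the letter $b$ for the shifted index, so $2\le b\le n$, and put $\beta=2^{b-1}\ge2$. The integers $e_b,\dots,e_n$ satisfy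
\begin{gather}
L:=\sum_{i=b}^n(2^i-\beta-1)e_i=\beta q+\frac Q{2q},\tag{E1}\label{E1}\\
E\le q,\qquad N\le q,\tag{E2}\label{E2}\\
\sum_{j>t}(2^{j-1}q-e_j)E_{j-1}\ge(2^tq+E_t)N_t\qquad(b-1\le t<n).\tag{E3}\label{E3}
\end{gather}
These conditions are unchanged when $q$ and all $e_i$ are multiplied by the same positive number. If $a=1$, then $q=1$. If $a\ge2$, then $m_1=0$ in the original indexing, so all $m_j$ are even by hypothesis, and all $e_i$ in the system are even. Dividing by $2$ gives an integral solution with $q=2^{a-2}$ and $\log_2q+n=k-1\le8$; we go on dividing as long as $q\geq 2$ and all $e_i$ are even. Proposition~\ref{prop:noscheme} is thus reduced to the following.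

\begin{proposition}\label{prop:nosol}
Let $2\le b\le n$. The system \eqref{E1}--\eqref{E3} has no integral solution $e_b,\dots,e_n$ with $q=1$, and none in which $q\ge2$ is a power of $2$, $\log_2q+n\le8$, and some $e_i$ is odd.
\end{proposition}

\subsection*{General constraints}
Fix a solution as in Proposition~\ref{prop:nosol}. Let $P=\sum_i\max(0,e_i)$, so $E=P-N$ and $\sum_i|e_i|=E+2N$. By \eqref{E1} not all $e_i$ vanish; let $\tau$ be the largest index with $e_\tau\neq0$.

\begin{lemma}\label{lem:constraints}
\leavevmode
\begin{itemize}
\item[(T)] $e_\tau>0$.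
\item[(R)] If $\tau>b$, then $e_{\tau-1}>-\frac32e_\tau$.
\item[(V)] If $q\ge2$, the number of odd integers among $E,e_b,\dots,e_n$ is a positive multiple of $4$. If $q\ge4$ and exactly four of them are odd, then the number of those congruent to $2$ modulo $4$ is odd. If $q\ge4$, at least four of the $e_i$ are nonzero.
\item[(B)] $\beta q<L\le(\beta+3)q$.
\end{itemize}
\end{lemma}

\begin{proof}
(T) By \eqref{E2}, $E_t\ge-N\ge-q$, so the right side of \eqref{E3} is nonnegative for $t\ge b-1\ge1$. For $t=\tau-1$ the left side is $(2^{\tau-1}q-e_\tau)e_\tau$, which would be negative for $e_\tau<0$.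

(R) Let $e=e_\tau>0$, $e_{\tau-1}=-r<0$ and $w=2^{\tau-2}q$. Condition \eqref{E3} for $t=\tau-2$ reads $(2w-e)e+(w+r)(e-r)\ge(w+e-r)r$, which simplifies to $2wr\le3we-e^2$. Hence $r<\frac32e$.

(V) By \eqref{E1}, $2q$ divides $Q$, the sum of the squares of $E,e_b,\dots,e_n$. Modulo $8$, the square of an integer is $1$, $4$ or $0$ according as the integer is odd, $2$ modulo $4$, or $0$ modulo $4$. For $q\ge2$ we have $4\mid Q$, which gives the first claim, since some $e_i$ is odd. For $q\ge4$ we have $8\mid Q$, which gives the second. If $q\geq4$ and at most three $e_i$ were nonzero, then exactly four of the integers would be odd and all others zero, against the second claim.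

(B) We have $Q>0$. By \eqref{E2}, $|E|\le q$ and $P=E+N\le2q$, so $Q\le E^2+P^2+N^2\le6q^2$.
\end{proof}

For $q\ge4$, (V) gives $n-b+1\ge4$, so $n\ge5$ and $\log_2q\le3$. The cases left are
\[
q=1;\qquad q=2;\qquad (q,b,n)=(8,2,5),\ (4,2,5),\ (4,2,6),\ (4,3,6).
\]
This is the only place where the bound $\log_2q+n\le8$, that is, $h\le10$, enters.

\section{The system has no small solution}\label{sec:cases}

For $q\le2$ the entries are so small that a congruence suffices. Write \eqref{E1} as
\begin{equation}\label{eq:cong}
\sum_{i=b}^n2^ie_i=\beta q+(\beta+1)E+\frac Q{2q}.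
\end{equation}
The left side is divisible by $2^b=2\beta$, and in particular by $4$.

\subsection*{The case $q=1$}
Here $E\le1$, $N\le1$, and $P\ge1$ by (T). If $N=0$, then $P=E=1$; if $N=1$, then $P\in\{1,2\}$. So the nonzero entries are $(1)$, $(1,-1)$, $(1,1,-1)$ or $(2,-1)$ in some order, with $(E,Q)=(1,2),(0,2),(1,4),(1,6)$. The right side of \eqref{eq:cong} is $2\beta+2$, $\beta+1$, $2\beta+3$, $2\beta+4$ respectively. The first three are not divisible by $4$. In the last case $2\beta\mid4$, so $\beta=2$ and $2^{i+1}-2^j=8$, where $e_i=2$, $e_j=-1$. This forces $i+1=4$ and $j=3$, so $i=j$, which is absurd.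

\subsection*{The case $q=2$}
Now $2\beta$ must divide $A:=(\beta+1)E+Q/4$. We have $-N\le E\le2$ and $N\le2$, so $\sum|e_i|=E+2N\le6$, and by (V) the number of odd $e_i$ is $4$ if $E$ is even and $3$ if $E$ is odd. The sum $E+2N$ is at least this number, which leaves $(E,N)=(2,1),(2,2),(1,1),(1,2),(0,2),(-1,2)$, and it exceeds it by $0$ or $2$. An excess of $2$ comes either from one further entry $\pm2$ or from an odd entry of absolute value $3$, which is $+3$ because $N\le2$. The possibilities are:
\[
\begin{array}{cc|l|c|c|l}
E&N&\text{nonzero entries}&Q/4&A&2\beta\mid A\,?\\\hline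
2&1&1,1,1,-1&2&2\beta+4&\text{only for }\beta=2\\
2&2&\text{four }\pm1,\text{ one }\pm2&3&2\beta+5&\text{no}\\
2&2&3,1,-1,-1&4&2\beta+6&\text{no}\\
1&1&1,1,-1&1&\beta+2&\text{only for }\beta=2\\
1&2&\text{three }\pm1,\text{ one }\pm2&2&\beta+3&\text{no}\\
1&2&3,-1,-1&3&\beta+4&\text{only for }\beta=4\\
0&2&1,1,-1,-1&1&1&\text{no}\\
-1&2&1,-1,-1&1&-\beta&\text{no}
\end{array}
\]
In the three surviving rows the left side of \eqref{eq:cong} equals $2\beta+A$.

For $1,1,1,-1$ it equals $12$. After division by $4$, three distinct powers of $2$ with exponents at least $0$ have the sum $3+2^s$, where $s$ differs from the three exponents. For $s=0,1$ the sum is $4$ or $5$, less than $1+2+4$. For $s\ge2$ the sum is $1+2+2^s$, and uniqueness of binary expansions makes $s$ one of the exponents.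

For $1,1,-1$ we get $2^i+2^j=8+2^s$ with $i,j,s$ distinct. If $s\ne3$, uniqueness of binary expansions gives $s\in\{i,j\}$; if $s=3$, then $16$ would be a sum of two distinct powers of $2$.

For $3,-1,-1$ we have $b=3$ and $3\cdot2^i-2^j-2^s=16$. By (T), $i$ exceeds the distinct indices $j,s\ge3$, so $i\ge5$, and the left side is at least $(3-\frac12-\frac14)2^i\ge72$.

\subsection*{Tools for $q\ge4$}
The congruence is now too weak. We use (B) to confine the entries to a short list. The coefficients in $L$ are positive and increase with $i$, and the negative entries have absolute values of total at most $q$; so $L$ is at least the contribution of the entries already fixed, minus the unused part of this \emph{budget} $q$ times the largest coefficient still available.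

For $b=2$ we have $\beta=2$, and we remove $e_2$ from the search by reading \eqref{E1} as a quadratic equation for it. Put
\[
x=e_3,\qquad s=\sum_{i\ge4}e_i,\qquad u=\sum_{i\ge4}e_i^2,\qquad c=\sum_{i\ge4}(2^i-3)e_i,\qquad T=x+s.
\]
Then $L=e_2+5x+c$ and $Q=(e_2+T)^2+e_2^2+x^2+u$. Multiplying \eqref{E1} by $4q$ gives $4e_2^2+4(T-q)e_2=4q(5x+c)-8q^2-2T^2-2x^2-2u$, and adding $(T-q)^2$ yields
\begin{equation}\label{eq:D}
(2e_2+T-q)^2=D:=-3x^2+(18q-2s)x+\bigl(4qc-7q^2-2qs-s^2-2u\bigr).
\end{equation}
So $D$ must be a perfect square. To bound $x$ once $e_4,e_5,\dots$ are fixed, let $\rho=q-N_3$ be the budget left for $e_2,e_3$. If $x\ge0$, then $e_2\ge-\rho$; if $x=-r<0$, then $r\le\rho$ and $e_2\ge-(\rho-r)$. With $L\le5q$ from (B) we obtain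
\begin{equation}\label{eq:range}
x\ge0\ \Rightarrow\ 5x\le5q-c+\rho,\qquad\qquad x=-r<0\ \Rightarrow\ \tfrac14(c-\rho-5q)\le r\le\rho .
\end{equation}

\subsection*{The case $(q,b,n)=(8,2,5)$}
Here $L=e_2+5e_3+13e_4+29e_5\le40$. By (V), four of the five integers $E,e_2,\dots,e_5$ are odd and the fifth is $2$ modulo $4$. So no $e_i$ is divisible by $4$, and at most one is even. In particular $\tau=5$ and $e_5>0$. If $e_5\ge5$, then $L\ge145-13\cdot8=41$; hence $e_5\in\{1,2,3\}$. From $L\ge c-5\cdot8$ we get $13e_4+29e_5\le80$, that is, $e_4\le3,1,-1$ for $e_5=1,2,3$, and (R) gives $e_4\ge-1,-2,-4$. With the parity condition, nine pairs $(e_5,e_4)$ remain. Table~\ref{tab:q8} lists for each the values of $x$ allowed by \eqref{eq:range} and parity, with the corresponding values of $D$.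

\begin{table}[ht]
\centering
\small
\begin{tabular}{cc|cc|l|l|l}
$e_5$&$e_4$&$c$&$\rho$&$D+3x^2$&$x$&$D$\\\hline
$1$&$-1$&$16$&$7$&$60+144x$&$1,2,3,5,6$&$201,336,465,705,816$\\
&&&&&$x<0$&negative\\
$1$&$1$&$42$&$8$&$856+140x$&$1,-1,-2,-3,-5$&$993,713,564,409,\mathbf{81}$\\
&&&&&$-6,-7$&negative\\
$1$&$2$&$55$&$8$&$1245+138x$&$-3,-5,-7$&$804,480,132$\\
$1$&$3$&$68$&$8$&$1628+136x$&$-5,-6,-7$&$873,704,\mathbf{529}$\\
$2$&$-1$&$45$&$7$&$965+142x$&$-1,-3,-5$&$820,512,180$\\
&&&&&$-7$&negative\\
$2$&$1$&$71$&$8$&$1757+138x$&$-7$&$644$\\
$3$&$-3$&$48$&$5$&$1052+144x$&$-1,-2,-3,-5$&$905,752,593,257$\\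
$3$&$-2$&$61$&$6$&$1461+142x$&$-5$&$\mathbf{676}$\\
$3$&$-1$&$74$&$7$&$1864+140x$&$-7$&$737$
\end{tabular}
\caption{The candidates for $q=8$, $b=2$, $n=5$, with $x=e_3$. Perfect squares are in boldface.}\label{tab:q8}
\end{table}

Three values of $D$ are squares, and for them $e_2=\frac12(8-T\pm\sqrt D)$ by \eqref{eq:D}. For $(e_3,e_4,e_5)=(-7,3,1)$ we have $T=-3$, and $e_2=17$ gives $E=14$ while $e_2=-6$ gives $N=13$. For $(-5,-2,3)$ we have $T=-4$, and $e_2=19$ gives $E=15$ while $e_2=-7$ gives $N=14$. All four contradict \eqref{E2}. For $(-5,1,1)$ we need a cut above the lowest one. Here $E_4=1$, $E_3=2$, $E_2=-3$, $N_2=5$, and \eqref{E3} for $t=2$ requires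
\[
127\cdot1+63\cdot2+37\cdot(-3)=142\ \ge\ (32-3)\cdot5=145,
\]
which is false.

\subsection*{The case $q=4$, $b=2$, $n\in\{5,6\}$}
If $n=5$, put $e_6=0$; this changes none of the quantities above. Now $L=e_2+5e_3+13e_4+29e_5+61e_6\le20$, and the budget is $4$. By (V), four of the six integers $E,e_2,\dots,e_6$ are odd, one is $2$ and one is $0$ modulo $4$. By (T), $e_6\ge0$.

Let $e_6=0$. By (V) and (T), $e_2,\dots,e_5$ are nonzero and $e_5>0$. If $e_5\ge3$, then $L\ge87-52=35$. If $e_5=2$, then $e_4\ge-2$ by (R), and $L\ge58-26-10=22$. If $e_5=1$, then $e_4\ge-1$ by (R), and $e_4\ge1$ gives $L\ge42-20=22$. So $(e_5,e_4)=(1,-1)$.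

Let $e_6>0$. If $e_6\ge3$, then $L\ge183-116=67$. If $e_6=2$, then $e_5\ge-2$ by (R), and $L\ge122-58-26=38$. So $e_6=1$, and $e_5\ge-1$ by (R). If $e_5\ge1$, then $L\ge90-52=38$. If $e_5=0$, then $e_4\ge-2$ gives $L\ge61-26-10=25$, and $e_4=-4$ would make two entries divisible by $4$; so $e_4=-3$. If $e_5=-1$, then $e_4\ge-3$ by the budget, and $e_4\ge1$ gives $L\ge45-15=30$.

The six remaining triples appear in Table~\ref{tab:q4}, with the values of $x$ allowed by \eqref{eq:range} (and $x\neq0$ in the first). No value of $D$ is a square.

\begin{table}[ht]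
\centering
\small
\begin{tabular}{ccc|cc|l|l|l}
$e_6$&$e_5$&$e_4$&$c$&$\rho$&$D+3x^2$&$x$&$D$\\\hline
$0$&$1$&$-1$&$16$&$3$&$140+72x$&$1,-1$&$209,65$\\
&&&&&&$-2,-3$&negative\\
$1$&$0$&$-3$&$22$&$1$&$232+76x$&$-1$&$153$\\
$1$&$-1$&$0$&$32$&$3$&$396+72x$&$-3$&$153$\\
$1$&$-1$&$-1$&$19$&$2$&$193+74x$&$0,-1,-2$&$193,116,33$\\
$1$&$-1$&$-2$&$6$&$1$&$-16+76x$&$1,2,3$&$57,124,185$\\
&&&&&&$0,-1$&negative\\
$1$&$-1$&$-3$&$-7$&$0$&$-231+78x$&$4,5$&$33,84$\\
&&&&&&$0,1,2,3$&negative
\end{tabular}
\caption{The candidates for $q=4$, $b=2$, with $x=e_3$.}\label{tab:q4}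
\end{table}

\subsection*{The case $(q,b,n)=(4,3,6)$}
Here $\beta=4$, and \eqref{E1} and (B) read
\[
L=3e_3+11e_4+27e_5+59e_6=16+Q/8,\qquad16<L\le28.
\]
By (V), four of $E,e_3,\dots,e_6$ are odd and the fifth is $2$ modulo $4$; so all $e_i$ are nonzero, at most one is even, and $e_6>0$. If $e_6\ge3$, then $L\ge177-108=69$. If $e_6=2$, then $e_5\ge-2$ by (R), and $L\ge118-54-22=42$. So $e_6=1$ and $e_5\ge-1$. If $e_5\ge1$, then $L\ge86-44=42$. So $e_5=-1$, $L=3e_3+11e_4+32$, and a budget of $3$ is left. If $e_4\ge1$, then $L\ge43-9=34$. Hence $e_4\in\{-1,-2,-3\}$ and $L=3e_3+21$, $3e_3+10$, $3e_3-1$ respectively. The bounds $16<L\le28$ leave $e_3\in\{-1,1,2\}$ for $e_4=-1$ and, as $e_3$ must be odd, $e_3\in\{3,5\}$ for $e_4=-2$. For $e_4=-3$ we have $e_3\ge6$ and $E=e_3-3\le4$. We compare the two sides of \eqref{E1}, with $E=e_3+e_4$ and $Q=E^2+e_3^2+e_4^2+2$: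
\[
\begin{array}{c|ccc|cc|cc}
e_4&-1&-1&-1&-2&-2&-3&-3\\
e_3&-1&1&2&3&5&6&7\\\hline
L&18&24&27&19&25&17&20\\
Q&8&4&8&16&40&56&76\\
16+Q/8&17&16.5&17&18&21&23&25.5
\end{array}
\]
They never agree. This completes the proof of Proposition~\ref{prop:nosol}, and with it of Proposition~\ref{prop:noscheme}.

\section{The threshold}\label{sec:threshold}

\begin{proof}[Proof of Theorem~\ref{thm:main}(B)]
We show by induction on $h$, for $2\le h\le10$, that every bicoloring of every $S\in\mathcal D_h$ has exactly $h$ colors. For $h=2$ the system is one block. Let $3\le h\le10$, $k=h-1$, let $S$ be a doubling of $S'\in\mathcal D_k$, and let $\phi$ be a bicoloring of $S$. Its restriction to $X'$ is a bicoloring of $S'$, which has exactly $k$ colors by induction. Since $\bar\chi(S')=k$, Theorem~\ref{thm:known} gives the class sizes $w_i=2^{i-1}$, $1\le i\le k$. If $\phi$ used no further color on $X''$, Lemma~\ref{lem:necessary} would give a scheme with $\sum_im_i=|X''|=2^k$ of the kind excluded by Proposition~\ref{prop:noscheme}. So $\phi$ has at least $h$ colors, and at most $h$ by Lemma~\ref{lem:new}.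

If $h\ge10$, every $S\in\mathcal D_h$ contains a member of $\mathcal D_{10}$ as a subsystem, namely an earlier stage of its construction. A bicoloring of $S$ restricts to a bicoloring of it and so has at least $10$ colors. For $h=11$, part (A) gives a system with $\chi\le10$, hence with $\chi=10$ and $\bar\chi=11$.
\end{proof}

\begin{remark}
The two parts meet exactly. In the normalization of Section~\ref{sec:reduce}, the scheme of Section~\ref{sec:save} has $q=16$, $b=2$, $n=5$ and $(e_2,e_3,e_4,e_5)=(1,-7,3,1)$. Then $E=-2$, $Q=64$, and \eqref{E1} reads $1-35+39+29=32+2$; in \eqref{eq:D} both sides are $17^2$. Here $\log_2q+n=9$, the first value not covered by Proposition~\ref{prop:nosol}, and it corresponds to $k=10$, that is, $h=11$.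
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Extended bicolorings of Steiner triple systems of order $2^{h}-1$},
\texttt{https://www.iris.unict.it/\allowbreak retrieve/\allowbreak dfe4d227-181c-bb0a-e053-d805fe0a78d9/\allowbreak BGGMTV-SS-1.pdf}

\end{thebibliography}
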